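\title{Asymptotic speeds and limiting profiles of transition fronts for the Fisher--KPP equation}

\begin{abstract}
We prove that every transition front connecting $0$ and $1$ for the equation $u_t=u_{xx}+f(u)$, with $f$ a concave Fisher--KPP nonlinearity of class $C^2$, has asymptotic past and future speeds $c_\pm$ with $c^*\le c_-\le c_+<\infty$, and converges along its level sets to the standard traveling fronts of speeds $c_\pm$ as $t\to\pm\infty$. This includes the critical case in which the past speed is the minimal speed $c^*$. The proof follows the local decay rate $-u_x/u$, which solves a viscous Burgers equation with an absorption term that is small in the tail of the front. We also identify $c_\pm$ in terms of this decay rate, show that every profile of $u$ lies between the two limiting fronts in the steepness order, and show that $c_-=c_+$ occurs only for standard fronts.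
\end{abstract}

\section{Introduction}\label{sec:intro}

We consider the reaction-diffusion equation
\begin{equation}\label{eq:rd}
u_t=u_{xx}+f(u),\qquad t\in\mathbb{R},\ x\in\mathbb{R},
\end{equation}
under the Fisher--KPP assumptions
\begin{equation}\label{eq:kpp}
f\in C^2([0,1]) \text{ is concave},\qquad f(0)=f(1)=0,\qquad f>0 \text{ on } (0,1).
\end{equation}
Concavity gives $f'(0)\ge f(s)/s>0$. Since $f>0$, a solution that does not depend on $x$ increases from $0$ to $1$; in general the state $1$ invades the state $0$, and we are interested in the interface between them. An \emph{entire solution} is a solution of class $C^1$ in $t$ and $C^2$ in $x$ defined for all $(t,x)\in\mathbb{R}^2$.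

The simplest interfaces move with constant speed and shape. Let $c^*=2\sqrt{f'(0)}$. We take the following facts as known. For every $c\ge c^*$ there is a \emph{standard front}, that is, a solution $\varphi_c(x-ct)$ of \eqref{eq:rd} with $0<\varphi_c<1$, $\varphi_c(-\infty)=1$ and $\varphi_c(+\infty)=0$; its profile is unique up to translation; and no such front exists for $c<c^*$. We normalize $\varphi_c(0)=\frac12$.

\begin{definition}\label{def:front}
A \emph{transition front} (connecting $0$ and $1$) is an entire solution $u:\mathbb{R}^2\to(0,1)$ of \eqref{eq:rd} for which there is a function $X:\mathbb{R}\to\mathbb{R}$ such that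
\[
u(t,X(t)+x)\to1\ \text{ as } x\to-\infty,\qquad u(t,X(t)+x)\to0\ \text{ as } x\to+\infty,
\]
uniformly in $t\in\mathbb{R}$. It has \emph{asymptotic past and future speeds} $c_\pm$ if the limits $c_\pm=\lim_{t\to\pm\infty}X(t)/t$ exist in $\mathbb{R}$.
\end{definition}

The definition asks only that the interface have bounded width: for each $\varepsilon>0$ the set where $\varepsilon\le u(t,\cdot)\le1-\varepsilon$ stays within a bounded distance of $X(t)$. In particular $X(t)$ stays within a bounded distance of the set where $u(t,\cdot)=\frac12$, so $X$ is unique up to a bounded function and the speeds do not depend on its choice. Nothing is assumed on the speed, the shape or the monotonicity of $u$.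

Standard fronts are transition fronts with $c_-=c_+=c$. They are not the only ones: for $c_-<c_+$ there is an entire solution between the maximum and the sum of $\varphi_{c_-}(x-c_-t)$ and $\varphi_{c_+}(x-c_+t)$ (see Section~\ref{sec:fine}), and it follows whichever of the two fronts is ahead, namely the slower one for $t<0$ and the faster one for $t>0$. It is natural to guess that this picture is general: a transition front can only accelerate, and in the distant past and the distant future it looks like a standard front. Theorem~1.7 of \cite{TF} states that under \eqref{eq:kpp} every transition front satisfies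
\[
c^*\le\liminf_{t\to-\infty}\frac{X(t)}t\le\liminf_{t\to+\infty}\frac{X(t)}t\le\limsup_{t\to+\infty}\frac{X(t)}t<+\infty,
\]
and that, if moreover $c^*<\liminf_{t\to-\infty}X(t)/t$, then $u$ has asymptotic speeds $c_-\le c_+$ and there is a bounded function $\xi:\mathbb{R}\to\mathbb{R}$ such that
\begin{equation}\label{eq:conv}
u(t,X(t)+\xi(t)+\cdot)\to\varphi_{c_\pm}\quad\text{in } C^2(\mathbb{R})\ \text{ as } t\to\pm\infty .
\end{equation}
Here convergence in $C^2(\mathbb{R})$ means uniform convergence on $\mathbb{R}$ of the function and of its first two derivatives. Conjecture~1.8 of \cite{TF} asserts that the same conclusions hold for every transition front, so also in the critical case $\liminf_{t\to-\infty}X(t)/t=c^*$. (The chain of inequalities is written there as $c^*\le c_\pm\le c^+<+\infty$; we read it as $c^*\le c_-\le c_+<+\infty$.) We prove the conjecture.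

\begin{theorem}\label{thm:main}
Assume \eqref{eq:kpp}. Every transition front $u$ has asymptotic past and future speeds $c_\pm$, with $c^*\le c_-\le c_+<\infty$, and there is a bounded function $\xi$ such that \eqref{eq:conv} holds.
\end{theorem}

The proof treats all transition fronts at once. It does not use Theorem~1.7 of \cite{TF}, and the critical case needs no separate argument. Another normalization of the profiles $\varphi_c$ changes $\xi$ by one constant for $t<0$ and another for $t\ge0$, so the theorem does not depend on it.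

The method gives a finer description, for which we need two notions. For $c\ge c^*$ let $\lambda_c$ be the smaller root of $\lambda^2-c\lambda+f'(0)=0$; it is the exponential decay rate of $\varphi_c$ at $+\infty$ (Lemma~\ref{lem:fronts}). For continuous functions $v,w:\mathbb{R}\to(0,1)$ we say that $v$ is \emph{steeper} than $w$, and write $v\succeq w$, if $v(x_0)=w(x_1)$ implies
\[
v(x_0+y)\ge w(x_1+y)\ \text{ for } y<0,\qquad v(x_0+y)\le w(x_1+y)\ \text{ for } y>0 .
\]
In words: whenever the two graphs are slid horizontally so that they meet, $v$ is above $w$ to the left of the meeting point and below it to the right.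

\begin{theorem}\label{thm:fine}
Assume \eqref{eq:kpp}, and let $u$ be a transition front with speeds $c_\pm$.
\begin{itemize}
\item[(a)] $u_x<0$. If $X(t)$ is the point where $u(t,X(t))=\frac12$, then $X\in C^1$ and $X'(t)\to c_\pm$ as $t\to\pm\infty$.
\item[(b)] For every $t$, $\lim_{x\to+\infty}(-u_x/u)(t,x)=\lambda_{c_+}$. Moreover
\[
\sup_{\mathbb{R}\times\mathbb{R}}(-u_x/u)=\lim_{t\to-\infty}\sup_x\,(-u_x/u)(t,x)=\lambda_{c_-}.
\]
\item[(c)] For every $t$, $\varphi_{c_-}\succeq u(t,\cdot)\succeq\varphi_{c_+}$.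
\item[(d)] $c_-=c_+=c$ if and only if $u(t,x)=\varphi_c(x-ct-a)$ for some $a$. In particular, $c_+=c^*$ forces $u(t,x)=\varphi_{c^*}(x-c^*t-a)$.
\item[(e)] Every pair $c^*\le c_-\le c_+<\infty$ is realized by a transition front.
\end{itemize}
\end{theorem}

\paragraph{Normalization.} With $a=f'(0)$, the function $u(t/a,x/\sqrt a)$ solves \eqref{eq:rd} with $f/a$ in place of $f$. Speeds and decay rates are divided by $\sqrt a$, standard fronts go to standard fronts, and the relation $\succeq$ and convergence in $C^2(\mathbb{R})$ are preserved. From now on we therefore assume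
\[
f'(0)=1,\qquad c^*=2 .
\]
The map $\kappa(\lambda)=\lambda+1/\lambda$ is a decreasing homeomorphism from $(0,1]$ onto $[2,\infty)$, and $\lambda_c=\kappa^{-1}(c)$.

\section{The decay rate and a model case}\label{sec:model}

Where $u$ is small, \eqref{eq:rd} is close to the linear equation $v_t=v_{xx}+v$, which has the solutions $e^{-\lambda x+(1+\lambda^2)t}$; for $\lambda>0$ they can be written $e^{-\lambda(x-\kappa(\lambda)t)}$. A speed is thus attached to each rate of exponential decay, and the flatter the tail, the faster it moves. This suggests following, for an entire solution with $0<u<1$, the \emph{decay rate}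
\[
\lambda(t,x)=-\frac{u_x(t,x)}{u(t,x)} .
\]

To write its equation, put
\[
G(s)=\frac{f(s)}s=\int_0^1f'(\theta s)\,d\theta,\qquad m(s)=G(s)-f'(s),\qquad C_f=1+\max|f''| ,
\]
so that $G(0)=1$ and $G'(s)=-m(s)/s$ for $s>0$. Since $f'$ is nonincreasing and $C_f$-Lipschitz, the integral formula for $G$ gives
\begin{equation}\label{eq:nonlin}
f'\le G\le1,\qquad 0\le m(s)\le C_fs,\qquad 0\le 1-G(s)\le\tfrac12C_fs ,
\end{equation}
and $G$ is nonincreasing. The monotonicity of $G$ yields two inequalities that will produce sub- and supersolutions: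
\begin{equation}\label{eq:concave}
f(\theta s)\ge\theta f(s)\quad(0\le\theta\le1),\qquad f(a+b)\le f(a)+f(b)\quad(a,b\ge0,\ a+b\le1).
\end{equation}
Indeed $f(\theta s)=\theta sG(\theta s)\ge\theta sG(s)$, and $f(a+b)=aG(a+b)+bG(a+b)\le aG(a)+bG(b)$. Concavity enters the paper only through \eqref{eq:nonlin} and \eqref{eq:concave}.

Dividing \eqref{eq:rd} by $u$ and using $u_{xx}/u=(\ln u)_{xx}+\lambda^2$, we get $(\ln u)_t=(\ln u)_{xx}+\lambda^2+G(u)$. We differentiate in $x$ (the regularity is recalled in Section~\ref{sec:tools}) and use $G'(u)u_x=m(u)\lambda$: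
\begin{equation}\label{eq:burgers}
\lambda_t+2\lambda\lambda_x=\lambda_{xx}-m(u)\lambda .
\end{equation}
This is a viscous Burgers equation, whose characteristics move with speed $2\lambda$, with an extra term that has a sign where $\lambda\ge0$ and is small where $u$ is small. For positive solutions of $v_t=v_{xx}+v$ the same computation holds with $G\equiv1$ and $m\equiv0$.

\begin{example}\label{ex:two}
Let $a>\mu$ and $v=e^{-ax+(1+a^2)t}+e^{-\mu x+(1+\mu^2)t}$. The ratio of the second term to the first is $e^{(a-\mu)(x-(a+\mu)t)}$, so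
\begin{equation}\label{eq:shock}
Z_{a,\mu}(t,x):=-\frac{v_x}v=\mu+\frac{a-\mu}{1+e^{(a-\mu)(x-(a+\mu)t)}} .
\end{equation}
This is a solution of $Z_t+2ZZ_x=Z_{xx}$, a viscous shock that decreases in $x$ from $a$ to $\mu$ and travels with speed $a+\mu$.

Now let $0<\mu<a\le1$, $c_-=\kappa(a)$, $c_+=\kappa(\mu)$, so that $2\le c_-<c_+$ and $v=e^{-a(x-c_-t)}+e^{-\mu(x-c_+t)}$. At the point $X(t)$ where $v=\frac12$ both terms are less than $\frac12$ and one of them is at least $\frac14$, so $0\le X(t)-\max(c_-t,c_+t)\le\mu^{-1}\ln4$. The level set moves with speed at least $2$, while the shock moves with speed $a+\mu<2$. Hence $X(t)-(a+\mu)t\to\pm\infty$ as $t\to\pm\infty$: in the distant past the shock is far ahead of the level set, which sees the decay rate $a=\sup Z_{a,\mu}$ and moves with speed $\kappa(a)$; in the distant future the level set has overtaken the shock, sees the decay rate $\mu=Z_{a,\mu}(t,+\infty)$ and moves with speed $\kappa(\mu)$.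
\end{example}

The proof shows that four features of this example hold for every transition front.
\begin{enumerate}
\item \emph{Two speed bounds.} We have $\lambda<1$, so the characteristics of \eqref{eq:burgers} are slower than $2$ (Section~\ref{sec:steep}), while the front travels at least $2T-O(T^{1/3})$ in time $T$ (Section~\ref{sec:basic}).
\item \emph{Monotonicity in the tail.} At distance $R$ ahead of the front, $\lambda(t,\cdot)$ is nonincreasing up to an error $O(R^{-1/2})$ (Section~\ref{sec:mono}). Consequently $u_x<0$, the limit $\lambda_\infty=\lambda(t,+\infty)$ exists, and $\lambda\ge\lambda_\infty-O(R^{-1/2})$ in the tail.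
\item \emph{Propagation of flatness.} If $\lambda\le\mu<1$ on a half-line ahead of the front, then the front overtakes the shock, and after a controlled delay $\lambda$ is at most slightly larger than $\mu$ everywhere (Section~\ref{sec:flat}).
\item \emph{The decay rate determines the profile.} If $\lambda\le\mu$ everywhere and $\lambda\to\mu$ uniformly in the tail, then $u$ is a standard front of speed $\kappa(\mu)$ (Section~\ref{sec:ident}).
\end{enumerate}
The theorems then follow by passing to limits of time translates (Section~\ref{sec:main}). As $t\to+\infty$, the second fact bounds $\lambda$ from below by $\lambda_\infty$ and the third bounds it from above by $\lambda_\infty$. As $t\to-\infty$, let $\mu_-=\sup\lambda$. If $\lambda$ dropped below $\mu_--\varepsilon$ at a bounded distance ahead of the front at times $t_n\to-\infty$, it would stay below $\mu_--\frac34\varepsilon$ further ahead by the second fact, then below $\mu_--\frac12\varepsilon$ everywhere after a fixed delay by the third, hence at all times; this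 contradicts the definition of $\mu_-$. The argument is the same for $\mu_-=1$, which is the critical case, and for $\mu_-<1$.

\section{Parabolic tools and standard fronts}\label{sec:tools}

\subsection{Mild solutions and maximum principles}

Let $S(t)$ be the heat semigroup, that is, convolution with $(4\pi t)^{-1/2}e^{-x^2/4t}$. It preserves inequalities, and $S(t)e^{-\lambda x}=e^{\lambda^2t-\lambda x}$. For measurable $v_0:\mathbb{R}\to[0,1]$ there is a unique \emph{mild solution} with values in $[0,1]$,
\[
v(t)=S(t)v_0+\int_0^tS(t-\sigma)f(v(\sigma))\,d\sigma .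
\]
It is a classical solution for $t>0$; if $v_0$ is uniformly continuous it is continuous up to $t=0$, because $S(t)v_0\to v_0$ uniformly and the integral is $O(t)$. Bounded classical solutions are mild solutions from any initial time. A ``solution with datum $v_0$'' always means the mild solution. Since $0\le f(v)\le v$, we have $v(t)\ge S(t)v_0$, and iterating $v(t)\le S(t)v_0+\int_0^tS(t-\sigma)v(\sigma)\,d\sigma$ gives the upper bound in
\begin{equation}\label{eq:heat}
S(t)v_0\le v(t)\le e^tS(t)v_0 .
\end{equation}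

\begin{lemma}[Comparison]\label{lem:C}
Let $v_1,v_2$ have values in $[0,1]$ and satisfy $v_i(t)=S(t)v_i(0)+\int_0^tS(t-\sigma)[f(v_i)+q_i](\sigma)\,d\sigma$ with bounded $q_1\le q_2$ and $v_1(0)\le v_2(0)$ a.e. Then $v_1\le v_2$ for $t>0$. In particular, if $v,w$ are solutions, $\theta\in[0,1]$ and $\theta w(0)\le v(0)$ a.e., then $\theta w\le v$.
\end{lemma}

\begin{proof}
The difference $z=v_2-v_1$ is a mild solution of $z_t=z_{xx}+bz+q$ with $b=\int_0^1f'(v_1+\vartheta z)\,d\vartheta$ bounded and $q=q_2-q_1\ge0$. Let $K=\sup|b|$. Exchanging the order of integration in $\int_0^tS(t-\sigma)Ke^{K\sigma}z(\sigma)\,d\sigma$ shows that $\tilde z=e^{Kt}z$ satisfies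
\[
\tilde z(t)=S(t)z(0)+\int_0^tS(t-\sigma)\big[(b+K)\tilde z+e^{K\sigma}q\big](\sigma)\,d\sigma .
\]
This linear equation has a unique solution bounded on bounded time intervals, the limit of the Picard iterates started at $0$, and these are nonnegative because $z(0)\ge0$, $b+K\ge0$ and $q\ge0$. The same argument shows that a mild solution of $z_t=z_{xx}+bz$ with nonnegative datum is nonnegative. For the last claim take $v_1=\theta w$ and $q_1=\theta f(w)-f(\theta w)\le0$, by \eqref{eq:concave}.
\end{proof}

\begin{lemma}[Maximum principle]\label{lem:MP}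
Let $O\subset\mathbb{R}^d$ be open, and let $w$ be bounded and continuous on $[s,T]\times\overline O$ and $C^{1,2}$ in $(s,T]\times O$. Assume $w_t\le\Delta w+\beta\cdot\nabla w+\gamma w$ wherever $w>0$, with $\beta,\gamma$ bounded. If $w\le0$ for $t=s$ and on $[s,T]\times\partial O$, then $w\le0$.
\end{lemma}

\begin{proof}
Let $K\ge\sup\gamma$, $W=e^{-Kt}w$, $P=\partial_t-\Delta-\beta\cdot\nabla$ and $\zeta=e^{A(t-s)}(1+|x|^2)$. We have $P\zeta=e^{A(t-s)}(A(1+|x|^2)-2d-2\beta\cdot x)>0$ for $A$ large. If $W-\nu\zeta$, $\nu>0$, has a positive supremum, it is attained, at a point of $(s,T]\times O$. There $W>0$ and $0\le P(W-\nu\zeta)\le(\gamma-K)W-\nu P\zeta<0$, a contradiction. Let $\nu\to0$.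
\end{proof}

We also use the strong maximum principle in its textbook form.

\begin{lemma}[Strong maximum principle]\label{lem:SMP}
If $w\ge0$ is $C^{1,2}$ on $(s,t_0]\times\mathbb{R}$, satisfies $w_t-w_{xx}-\beta w_x-\gamma w\ge0$ with $\beta,\gamma$ locally bounded, and $w(t_0,x_0)=0$, then $w\equiv0$ on $(s,t_0]\times\mathbb{R}$.
\end{lemma}

It applies to a solution $U$ with values in $[0,1]$, and to $1-U$, which solves $w_t-w_{xx}=\gamma w$ with $\gamma=-f(U)/(1-U)$ bounded. If an entire solution equals $0$ (or $1$) at a point, it does so identically at earlier times, and at later times by uniqueness. Hence: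
\begin{equation}\label{eq:strict}
\text{an entire solution } U:\mathbb{R}^2\to[0,1] \text{ that takes a value in } (0,1) \text{ satisfies } 0<U<1 .
\end{equation}

\paragraph{Regularity.} By interior Schauder estimates, a solution $u$ on $(s,\infty)\times\mathbb{R}$ with values in $[0,1]$ is bounded in $C^{1+\alpha/2,2+\alpha}([s+1,\infty)\times\mathbb{R})$ by a constant depending only on $f$ and $\alpha\in(0,1)$. The same holds for $p=u_x$, which solves $p_t=p_{xx}+f'(u)p$ with $f'(u)$ H\"older continuous because $f\in C^2$. Thus entire solutions have $u_x,u_{xx},u_{xxx}$ bounded, $\lambda$ is $C^{1,2}$ where $u>0$, and every sequence of solutions defined on $(s_n,\infty)\times\mathbb{R}$ with $s_n\to-\infty$ has a subsequence converging in $C^{1,2}_{loc}$ to an entire solution. If $v\ge0$ and $|v''|\le K$ on $\mathbb{R}$, then $0\le v(x)+hv'(x)+\frac K2h^2$ for all $h$, so $v'^2\le2Kv$. Applied to $u$ and $1-u$, this gives for every entire solution with values in $[0,1]$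
\begin{equation}\label{eq:grad}
u_x^2\le C\min(u,1-u),\qquad C=C(f).
\end{equation}

\begin{lemma}\label{lem:decr}
Let $V$ be the solution with a nonincreasing datum $V_0:\mathbb{R}\to[0,1]$ that is positive on some interval and satisfies $V_0(+\infty)=0$. Then $0<V<1$ and $V_x<0$ for $t>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:heat}, $V>0$ and $V(t,+\infty)=0$ for $t>0$; so no $V(t,\cdot)$ is constant, and $V<1$ by Lemma~\ref{lem:SMP}. By comparison $V(t,\cdot+h)\le V(t,\cdot)$ for $h>0$, so $-V_x\ge0$. If $V_x$ vanished at a point, Lemma~\ref{lem:SMP} would make $V(t,\cdot)$ constant at that time.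
\end{proof}

\subsection{The decay rate of a standard front}

\begin{lemma}\label{lem:fronts}
Let $c\ge2$ and $\rho_c=-\varphi_c'/\varphi_c$.
\begin{itemize}
\item[(a)] $0<\rho_c<\lambda_c$ on $\mathbb{R}$, $\rho_c(-\infty)=0$ and $\rho_c(+\infty)=\lambda_c$.
\item[(b)] If $c>2$, there is $A_c$ with $\varphi_c(x)\le A_ce^{-\lambda_cx}$ on $\mathbb{R}$.
\item[(c)] Let $c'\in\mathbb{R}$ and let $\psi:\mathbb{R}\to[0,1]$ be a nonconstant, nonincreasing solution of $\psi''+c'\psi'+f(\psi)=0$. Then $c'\ge2$ and $\psi$ is a translate of $\varphi_{c'}$.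
\item[(d)] If $c_n\ge2$ and $c_n\to c$, then $\varphi_{c_n}\to\varphi_c$ locally uniformly.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\varphi,\rho,\lambda$ for $\varphi_c,\rho_c,\lambda_c$.

(a) At a critical point $x_0$ of $\varphi$ we have $\varphi''=-f(\varphi)<0$, so $x_0$ is a strict local maximum. As $\varphi(-\infty)=1>\varphi(x_0)$, the minimum of $\varphi$ on $(-\infty,x_0]$ would be attained at an interior critical point, which is impossible. So $\varphi'<0$ and $\rho>0$, and $\rho(-\infty)=0$ by \eqref{eq:grad}. From $\varphi''+c\varphi'+f(\varphi)=0$ and $c=\lambda+1/\lambda$,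
\[
\rho'=\rho^2-c\rho+G(\varphi)=(\rho-\lambda)(\rho-1/\lambda)-(1-G(\varphi)).
\]
Thus $e=\lambda-\rho$ satisfies $e'+(1/\lambda-\rho)e=1-G(\varphi)\ge0$ and $e(-\infty)=\lambda>0$. Multiplying by the integrating factor $\exp\int(1/\lambda-\rho)$, we see that $e$ stays positive. Since $1/\lambda-\rho\ge e$, we get $e'\le-e^2+1-G(\varphi)$. Given $\delta>0$, we have $1-G(\varphi)\le\delta^2$ for large $x$, so there $e'\le-3\delta^2$ wherever $e\ge2\delta$; hence $e\le2\delta$ eventually, and $e(+\infty)=0$.

(b) Now $a=1/\lambda-\lambda>0$ and $e'+ae\le C_f\varphi$ by \eqref{eq:nonlin}. By (a), $\varphi$ decays exponentially at $+\infty$, so integration gives $a\int_0^\infty e\le e(0)+C_f\int_0^\infty\varphi<\infty$. Since $(\ln(e^{\lambda x}\varphi))'=e>0$, the function $e^{\lambda x}\varphi$ increases to a finite limit $A_c$.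

(c) The translates $\psi(\cdot\pm n)$ are bounded in $C^{2+\alpha}$, since $\psi(x-c't)$ is an entire solution, and they converge to the constants $\psi(\pm\infty)$; these are therefore zeros of $f$. As $\psi$ is not constant, $\psi(-\infty)=1$ and $\psi(+\infty)=0$, and $0<\psi<1$ by \eqref{eq:strict}. So $\psi(x-c't)$ is a standard front.

(d) The $\varphi_{c_n}$ are bounded in $C^{2+\alpha}$. The limit $\psi$ of any convergent subsequence is nonincreasing, solves the equation of $\varphi_c$ and has $\psi(0)=\frac12$; it is not constant because $f(\frac12)\ne0$. By (c), $\psi=\varphi_c$.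
\end{proof}

Part (b) is where an error bound such as $1-G(s)\le C_fs$ is needed, and the proof uses $c>2$ through $a>0$. For this reason the speed $2$ is handled by a different comparison, Proposition~\ref{prop:kpp} below.

\section{Steepness and the bound $\lambda<1$}\label{sec:steep}

The relation $\succeq$ is invariant under separate translations of $v$ and $w$. We record three further properties.

\begin{lemma}\label{lem:order}
Let $v,w,w_n:\mathbb{R}\to(0,1)$ be continuous.
\begin{itemize}
\item[(i)] Let $w_n\to w$ locally uniformly, with $w$ strictly decreasing. If $v\succeq w_n$ for all $n$ then $v\succeq w$, and if $w_n\succeq v$ for all $n$ then $w\succeq v$.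
\item[(ii)] If $v\succeq w$, $w\succeq v$ and $v(x_0)=w(x_1)$, then $v(x_0+\cdot)=w(x_1+\cdot)$.
\item[(iii)] If $v\succeq w$ are differentiable and $v(x_0)=w(x_1)$, then $v'(x_0)\le w'(x_1)$.
\end{itemize}
\end{lemma}

\begin{proof}
Items (ii) and (iii) are read off the definition. For (i), let $v(x_0)=w(z)$. For $\delta>0$ we have $w(z-\delta)>v(x_0)>w(z+\delta)$, so for large $n$ the function $w_n$ takes the value $v(x_0)$ in $(z-\delta,z+\delta)$. Hence there are $z_n\to z$ with $w_n(z_n)=v(x_0)$, and $w_n(z_n+y)\to w(z+y)$ for every $y$; the inequalities between $v(x_0+y)$ and $w_n(z_n+y)$ pass to the limit.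
\end{proof}

Two profiles that both go from $1$ to $0$ can rarely be ordered after translation, because their tails decay at different rates; the comparison principle is then of no use. What survives is that a single crossing stays single. Say that a measurable function $w$ on $\mathbb{R}$ has \emph{pattern $(+,-)$} if there is $x_0\in[-\infty,\infty]$ with $w\ge0$ a.e.\ on $(-\infty,x_0)$ and $w\le0$ a.e.\ on $(x_0,\infty)$, and \emph{pattern $(-,+)$} if $-w$ has pattern $(+,-)$.

To see why the pattern persists, let $A$ and $B$ solve the heat equation with nonnegative data supported in $(-\infty,x_0]$ and $[x_0,\infty)$. For the heat kernel $K_t$, $x_1\le x_2$ and $y_1\le y_2$,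
\[
\frac{K_t(x_1-y_1)K_t(x_2-y_2)}{K_t(x_2-y_1)K_t(x_1-y_2)}=e^{(x_2-x_1)(y_2-y_1)/2t}\ge1 ,
\]
so $A(t,x_1)B(t,x_2)\ge A(t,x_2)B(t,x_1)$: the ratio $A/B$ is nonincreasing, and $A-B$ has pattern $(+,-)$. With a zero-order coefficient there is no formula, but the same two-point quantity obeys a maximum principle.

\begin{lemma}[Single crossing]\label{lem:cross}
Let $u_1,u_2$ be solutions for $t>s$ with measurable data in $[0,1]$ at time $s$. If $(u_1-u_2)(s,\cdot)$ has pattern $(+,-)$, then so does $(u_1-u_2)(t,\cdot)$ for every $t>s$.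
\end{lemma}

\begin{proof}
Let $x_0$ be the point in the pattern at time $s$. If $x_0=\pm\infty$ the claim is Lemma~\ref{lem:C}, so let $x_0\in\mathbb{R}$. The function $w=u_1-u_2$ is the mild solution of $w_t=w_{xx}+bw$, where $b=\int_0^1f'(u_2+\theta w)\,d\theta$ is bounded by some $K$ and locally H\"older continuous for $t>s$. Let $A,B\ge0$ be the mild solutions of this linear equation with data $w^+(s)$ and $w^-(s)$; by uniqueness $w=A-B$. We claim that
\[
J(t,x_1,x_2)=A(t,x_1)B(t,x_2)-A(t,x_2)B(t,x_1)\ge0\qquad(t>s,\ x_1\le x_2).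
\]

Lemma~\ref{lem:MP} requires continuity up to the initial time, so we regularize the data. Convolve $w^+(s)$ and $w^-(s)$ with a mollifier supported in $[-\frac1n,\frac1n]$ and shift them by $\frac1n$ to the left and to the right respectively. This gives uniformly continuous data $A_0^n,B_0^n$ with values in $[0,1]$, supported in $(-\infty,x_0]$ and $[x_0,\infty)$, converging to $w^\pm(s)$ in $L^1_{loc}$. The corresponding solutions $A^n,B^n\ge0$ are bounded on bounded time intervals, continuous up to $t=s$, and $C^{1,2}$ for $t>s$. Moreover $|A^n-A|(t)\le e^{K(t-s)}S(t-s)|A_0^n-w^+(s)|\to0$ pointwise, and the same holds for $B^n$. The function $J^n$ built from $A^n,B^n$ satisfies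
\[
J^n_t=J^n_{x_1x_1}+J^n_{x_2x_2}+\big(b(t,x_1)+b(t,x_2)\big)J^n\quad\text{on } O=\{x_1<x_2\},
\]
and vanishes on $\partial O$. At $t=s$ the product $A_0^n(x_2)B_0^n(x_1)$ is zero for $x_1<x_2$, because it could be nonzero only if $x_2\le x_0\le x_1$; so $J^n\ge0$ there. Lemma~\ref{lem:MP} applied to $-J^n$ gives $J^n\ge0$, and the claim follows as $n\to\infty$.

Suppose $x_1<x_2$ and $w(t,x_1)<0<w(t,x_2)$. Then, at time $t$, $0\le A(x_1)<B(x_1)$ and $0\le B(x_2)<A(x_2)$, so $A(x_1)B(x_2)\le B(x_1)B(x_2)<B(x_1)A(x_2)$, contradicting $J\ge0$. Therefore $w(t,\cdot)\ge0$ to the left and $\le0$ to the right of $\sup\{x:w(t,x)>0\}$, with $\sup\emptyset=-\infty$.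
\end{proof}

Applied to all translates of one of the solutions, the lemma produces the steepness relation.

\begin{lemma}\label{lem:steeper}
Let $u$ be a solution for $t\ge s$ and $V$ a solution for $t\ge0$, with values in $(0,1)$ after the initial time, and let $V(t,\cdot)$ be strictly decreasing for $t>0$.
\begin{itemize}
\item[(a)] If $u(s,\cdot)-V(0,\cdot-b)$ has pattern $(+,-)$ for every $b\in\mathbb{R}$, then $u(s+t,\cdot)\succeq V(t,\cdot)$ for $t>0$.
\item[(b)] If it has pattern $(-,+)$ for every $b\in\mathbb{R}$, then $V(t,\cdot)\succeq u(s+t,\cdot)$ for $t>0$.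
\end{itemize}
\end{lemma}

\begin{proof}
Fix $t>0$, put $w_b=u(s+t,\cdot)-V(t,\cdot-b)$, and let $w_{b_0}(x_0)=0$. Since $V(t,\cdot)$ is strictly decreasing, $w_b(x_0)<0$ for $b>b_0$ and $w_b(x_0)>0$ for $b<b_0$. In case (a) every $w_b$ is continuous with pattern $(+,-)$, by Lemma~\ref{lem:cross}. So $w_b\le0$ on $(x_0,\infty)$ for $b>b_0$ and $w_b\ge0$ on $(-\infty,x_0)$ for $b<b_0$; letting $b\to b_0$ gives $w_{b_0}\ge0$ to the left of $x_0$ and $w_{b_0}\le0$ to the right. In case (b) the pattern is $(-,+)$, so $w_b\le0$ on $(-\infty,x_0)$ for $b>b_0$ and $w_b\ge0$ on $(x_0,\infty)$ for $b<b_0$, and the signs of $w_{b_0}$ are reversed.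
\end{proof}

A step function is steeper than any function with values in $(0,1)$. An entire solution can be compared with a step placed at an arbitrarily early time, so it is less steep than the long-time limit of the solution issued from the step. That limit is the critical front.

\begin{proposition}\label{prop:kpp}
Let $V$ be the solution with datum $1_{(-\infty,0)}$ and let $V(t,Y(t))=\frac12$ for $t>0$. Then $V(t,Y(t)+\cdot)\to\varphi_2$ locally uniformly as $t\to\infty$. Every entire solution $u$ with $0<u<1$ satisfies $\varphi_2\succeq u(t,\cdot)$ for all $t$, and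
\begin{equation}\label{eq:less1}
\lambda=-u_x/u<1\quad\text{on } \mathbb{R}\times\mathbb{R}.
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:decr}, $0<V<1$ and $V_x<0$ for $t>0$, and by \eqref{eq:heat} $V(t,-\infty)=1$, $V(t,+\infty)=0$. So $Y$ is well defined, and $C^1$ by the implicit function theorem. For any function $w$ with values in $(0,1)$, $w-1_{(-\infty,b)}$ has pattern $(-,+)$. Hence Lemma~\ref{lem:steeper}(b) gives
\begin{equation}\label{eq:step}
V(t,\cdot)\succeq u(s+t,\cdot)\quad\text{for every } t>0 \text{ and every solution } u \text{ with } 0<u<1 \text{ on } [s,\infty)\times\mathbb{R}.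
\end{equation}

\emph{The profiles converge.} Let $\psi_t(y)=V(t,Y(t)+y)$. Taking $u=V$ and $s=T>0$ in \eqref{eq:step}, we see that $\psi_t(y)$ is nonincreasing in $t$ for $y<0$ and nondecreasing in $t$ for $y>0$. So $\psi_t\to\psi_\infty$ pointwise, and locally uniformly because the $\psi_t$, $t\ge1$, are equi-Lipschitz. Taking $u=\varphi_2(x-2t)$ and $s=0$ we get
\begin{equation}\label{eq:trap}
\psi_t\ge\varphi_2\ \text{ on } (-\infty,0),\qquad\psi_t\le\varphi_2\ \text{ on } (0,\infty),
\end{equation}
so $\psi_\infty(-\infty)=1$ and $\psi_\infty(+\infty)=0$.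

\emph{The limit is a standard front.} Let $t_n\to\infty$. Along a subsequence $V(t_n+\cdot,Y(t_n)+\cdot)\to W$ in $C^{1,2}_{loc}$, an entire solution with $W(0,\cdot)=\psi_\infty$ and $W(0,0)=\frac12$; by \eqref{eq:strict}, $0<W<1$. Fix $\tau$ and let $d_n=Y(t_n+\tau)-Y(t_n)$, so that $V(t_n+\tau,Y(t_n)+y)=\psi_{t_n+\tau}(y-d_n)$. If $d_n\to+\infty$ along a subsequence, then for each $M>0$ eventually $\psi_{t_n+\tau}(y-d_n)\ge\psi_{t_n+\tau}(-M)\ge\varphi_2(-M)$, so $W(\tau,y)=1$; if $d_n\to-\infty$, then eventually $\psi_{t_n+\tau}(y-d_n)\le\varphi_2(M)$, so $W(\tau,y)=0$. Both are impossible. Hence $d_n$ has a finite limit point $\zeta(\tau)$, and $W(\tau,\cdot)=\psi_\infty(\cdot-\zeta(\tau))$. Since $W_x\le0$ and no $W(\tau,\cdot)$ is constant, $W_x<0$ by Lemma~\ref{lem:SMP}. So $\zeta(\tau)$ is the unique point where $W(\tau,\cdot)=\frac12$, $\zeta\in C^1$, and \eqref{eq:rd} reads $-\zeta'(\tau)\psi_\infty'=\psi_\infty''+f(\psi_\infty)$ on $\mathbb{R}$. Evaluating at $0$, where $\psi_\infty'<0$, shows that $\zeta'$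 is a constant $c$ that depends only on $\psi_\infty$. By Lemma~\ref{lem:fronts}(c), $c\ge2$ and $\psi_\infty=\varphi_c$.

\emph{The speed is $2$.} We have $Y'(t_n)=-(V_t/V_x)(t_n,Y(t_n))\to-(W_t/W_x)(0,0)=c$. As $(t_n)$ was arbitrary, $Y'(t)\to c$. On the other hand $1_{(-\infty,0)}\le e^{-x}$ and \eqref{eq:heat} give $V\le e^{2t-x}$, so $Y(t)\le2t+\ln2$ and $c\le2$.

\emph{Entire solutions.} By \eqref{eq:step} with $s=t_0-t$, $\psi_t\succeq u(t_0,\cdot)$ for all $t>0$, and Lemma~\ref{lem:order}(i) gives $\varphi_2\succeq u(t_0,\cdot)$. Given $x_0$, pick $z$ with $\varphi_2(z)=u(t_0,x_0)$. By Lemmas~\ref{lem:order}(iii) and \ref{lem:fronts}(a), $\lambda(t_0,x_0)\le\rho_2(z)<1$.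
\end{proof}

\section{Speed and tail bounds}\label{sec:basic}

From here on $u$ is a transition front, and we choose
\[
X(t)=\min\{x:u(t,x)=\tfrac12\},
\]
which differs from the function in Definition~\ref{def:front} by a bounded function; $u(t,\cdot)>\frac12$ on $(-\infty,X(t))$. The uniformity in the definition means that there is a nonincreasing $g:[0,\infty)\to[0,1]$ with $g(\infty)=0$ and
\begin{equation}\label{eq:g}
1-u(t,X(t)-y)\le g(y),\qquad u(t,X(t)+y)\le g(y)\qquad(y\ge0,\ t\in\mathbb{R}).
\end{equation}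
We call $g$ a \emph{modulus} of $u$. The letter $C$ denotes constants that depend only on $f$ and $g$; this matters because translates of $u$, and limits of translates, have the same modulus. Integrating \eqref{eq:less1} gives $u(t,x+y)\ge e^{-y}u(t,x)$ for $y\ge0$, and in particular
\begin{equation}\label{eq:lowtail}
u(t,X(t)+y)\ge\tfrac12e^{-y}\quad(y\ge0),\qquad u(t,x)\ge\tfrac12e^{-R}\quad(x\le X(t)+R,\ R\ge0).
\end{equation}

\begin{lemma}[Speed bounds]\label{lem:speed}
For all $s\le t$,
\begin{equation}\label{eq:speed}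
2(t-s)-C(1+t-s)^{1/3}\le X(t)-X(s)\le C(1+t-s).
\end{equation}
\end{lemma}

A lower bound of the form $(2-o(1))(t-s)$ would suffice in Section~\ref{sec:flat} but not in Section~\ref{sec:mono}, so we keep track of the loss in the usual compactly supported subsolutions of speed $2-\delta$ and then optimize in $\delta$.

\begin{proof}
Let $P_\tau(d)=(4\pi\tau)^{-1/2}\int_{-\infty}^de^{-z^2/4\tau}dz=P_1(d/\sqrt\tau)$, so that $S(\tau)1_{(-\infty,a)}(x)=P_\tau(a-x)$.

\emph{Upper bound.} Choose $A$ with $g(A)\le\frac1{8e}$, so $u(t,\cdot)\le\frac1{8e}+1_{(-\infty,X(t)+A)}$, and $A'>0$ with $eP_1(-A')<\frac38$. By \eqref{eq:heat}, for $\tau\in(0,1]$ and $x\ge X(t)+A+A'$,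
\[
u(t+\tau,x)\le\tfrac18+eP_\tau(X(t)+A-x)\le\tfrac18+eP_1(-A')<\tfrac12 .
\]
So $X(t+\tau)\le X(t)+A+A'$ for $\tau\in[0,1]$, and we iterate.

\emph{A crude lower bound.} Choose $A$ with $g(A)\le\frac18$ and $A''>0$ with $P_1(A'')>\frac23$. By \eqref{eq:heat}, $u(t,x)\ge\frac78P_{t-s}(X(s)-A-x)>\frac12$ for $x\le X(s)-A-A''\sqrt{t-s}$. Hence
\begin{equation}\label{eq:crude}
X(t)\ge X(s)-C(1+\sqrt{t-s}).
\end{equation}

\emph{A small bump moving with speed $2-\delta$.} Let $\delta\in(0,1]$, $c=2-\delta$, $L=\pi/\sqrt\delta$, and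
\[
\psi(y)=e^{-cy/2}\cos(\tfrac12\sqrt\delta\,y)\quad(|y|\le L),\qquad\varepsilon=\frac\delta{4C_f}e^{-L}.
\]
Then $\psi(\pm L)=0$, $\psi(0)=1$, $0\le\psi\le e^L$, and $\psi''+c\psi'=-(\frac\delta4+\frac{c^2}4)\psi$ with $\frac\delta4+\frac{c^2}4=1-\frac{3\delta}4+\frac{\delta^2}4\le1-\frac\delta4$. Since $\varepsilon\psi\le\frac\delta{4C_f}$, \eqref{eq:nonlin} gives $G(\varepsilon\psi)\ge1-\frac\delta4$, so $-(\varepsilon\psi)''-c(\varepsilon\psi)'\le f(\varepsilon\psi)$. Let $x_1\le X(s)-L$ and $\tilde u(t,y)=u(t,x_1+c(t-s)+y)$, which solves $\tilde u_t=\tilde u_{yy}+c\tilde u_y+f(\tilde u)$. On $O=(-L,L)$ the function $w=\varepsilon\psi-\tilde u$ satisfies $w_t\le w_{yy}+cw_y+\gamma w$ with $|\gamma|\le\max|f'|$; it is negative on $\partial O$, and at time $s$, where $\varepsilon\psi\le\frac14<\frac12\le\tilde u$. By Lemma~\ref{lem:MP}, $w\le0$. Taking $y=0$ and all admissible $x_1$,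
\[
u(t,x)\ge\varepsilon\quad\text{for } t\ge s,\ x\le z(t):=X(s)-L+c(t-s).
\]

\emph{Growth from $\varepsilon$ to $\frac12$.} Let $h'=f(h)$, $h(0)=\varepsilon$, fix $t\ge s$, $z=z(t)$, and let $v(\tau,x)=h(\tau)P_\tau(z-x)$. By the semigroup property $v(\tau)=S(\tau)[\varepsilon1_{(-\infty,z)}]+\int_0^\tau S(\tau-\sigma)[f(h(\sigma))P_\sigma(z-\cdot)]\,d\sigma$, and $f(h)P_\sigma\le f(hP_\sigma)$ by \eqref{eq:concave}. By Lemma~\ref{lem:C}, $u(t+\tau,x)\ge v(\tau,x)$. Let $h(\tau_0)=\frac34$. Since $h'\ge G(\frac34)h$ up to time $\tau_0$, we have $\tau_0\le C\ln(1/\varepsilon)\le C\delta^{-1/2}$, and $u(t+\tau_0,x)>\frac12$ for $x\le z(t)-A''\sqrt{\tau_0}$. Thus, for $t'=t+\tau_0\ge s+\tau_0$,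
\[
X(t')-X(s)\ge c(t'-s)-c\tau_0-L-A''\sqrt{\tau_0}\ge(2-\delta)(t'-s)-C\delta^{-1/2}.
\]
For $t'\in[s,s+\tau_0]$ the same bound follows from \eqref{eq:crude}, since $2(t'-s)+C(1+\sqrt{t'-s})\le C\delta^{-1/2}$. Take $\delta=(1+t'-s)^{-2/3}$: both $\delta(t'-s)$ and $\delta^{-1/2}$ are at most $(1+t'-s)^{1/3}$.
\end{proof}

The modulus $g$ may decay arbitrarily slowly. The upper speed bound improves it: a value $h$ grows to order one in a time of order $\ln(1/h)$, and the front must have arrived by then.

\begin{lemma}[Exponential tail]\label{lem:tail}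
There is $\delta_0>0$, depending only on $f$ and $g$, such that
\begin{equation}\label{eq:tail}
u(t,X(t)+y)\le Ce^{-\delta_0y}\qquad(t\in\mathbb{R},\ y\ge0).
\end{equation}
\end{lemma}

\begin{proof}
Let $x=X(t)+y$ and $h=u(t,x)$. By \eqref{eq:less1}, $u(t,\cdot)\ge h/e$ on $[x,x+1]$, so by \eqref{eq:heat} $u(t+1,\cdot)\ge c_1h$ on $I=[x-\pi,x+\pi]$, with $c_1>0$ an absolute constant. Let $s_0=1/C_f$ and $\varepsilon=\min(c_1h,s_0)$. The function $w(\tau,\cdot)=\varepsilon e^{\tau/4}\cos(\frac{\cdot-x}2)$ on $I$ vanishes at the ends and solves $w_\tau-w_{xx}=w/2$, and $w/2\le f(w)$ as long as $w\le s_0$, by \eqref{eq:nonlin}. Lemma~\ref{lem:MP}, applied to $w-u(t+1+\tau,\cdot)$ up to the time $\tau_1=4\ln(s_0/\varepsilon)\le C+4\ln(1/h)$, gives $u(t+1+\tau_1,x)\ge s_0$. If $g(A)<s_0$, then $x\le X(t+1+\tau_1)+A$ by \eqref{eq:g}, so $y\le A+C(2+\tau_1)\le C_2(1+\ln(1/h))$ by \eqref{eq:speed}. This is \eqref{eq:tail} with $\delta_0=1/C_2$.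
\end{proof}

We know $\lambda<1$, but not yet that $\lambda$ is bounded below: $u$ is not known to be monotone, and \eqref{eq:grad} only gives $|\lambda|\le Cu^{-1/2}$, which is exponentially large in the tail. The next bound is logarithmic in $u$. It pairs a quantity $Q$ whose growth is at most $Q$ with a quantity $H$ whose growth is at least $Q$.

\begin{lemma}\label{lem:log}
Every entire solution with $0<u<1$ satisfies $\lambda^2\le2(1+\ln(1/u))$.
\end{lemma}

\begin{proof}
Let $p=u_x$, $Q=p^2/u$, $H=u(1+\ln(1/u))\ge0$ and $P=\partial_t-\partial_{xx}$, so $Pu=f(u)$ and $Pp=f'(u)p$. For $Q(p,u)=p^2/u$ we have $Q_p=2p/u$, $Q_u=-p^2/u^2$, $Q_{pp}=2/u$, $Q_{pu}=-2p/u^2$, $Q_{uu}=2p^2/u^3$, so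
\[
PQ=(2f'(u)-G(u))Q-\Big(\frac2up_x^2-\frac{4p^2}{u^2}p_x+\frac{2p^4}{u^3}\Big)=(2f'-G)Q-\frac2u\Big(p_x-\frac{p^2}u\Big)^2\le Q ,
\]
because $2f'-G\le f'\le1$. Since $H'(u)=\ln(1/u)$ and $H''(u)=-1/u$, we have $PH=f(u)\ln(1/u)+Q\ge Q$. For $t\in[t_0,t_0+1]$ the function $F=(t-t_0)Q-2H$ is bounded by \eqref{eq:grad}, is $\le0$ at $t_0$, and satisfies $PF\le Q+(t-t_0)Q-2Q\le0$. By Lemma~\ref{lem:MP}, $Q\le2H$ at time $t_0+1$; divide by $u$.
\end{proof}

\section{Almost monotonicity of the decay rate in the tail}\label{sec:mono}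

\begin{proposition}\label{prop:mono}
There are $C_1$ and $R_0$, depending only on $f$ and $g$, such that, with $\omega(R)=C_1R^{-1/2}$,
\[
\lambda(t,x')\le\lambda(t,x)+\omega(R)\qquad\text{for all } t\in\mathbb{R},\ R\ge R_0,\ x'\ge x\ge X(t)+R .
\]
\end{proposition}

The mechanism is visible when $m\equiv0$. Then $w=\lambda_x$ solves $w_t+2\lambda w_x-w_{xx}=-2w^2$, and $1/(2\sigma)$, where $\sigma$ is the time elapsed, solves the same equation and starts from $+\infty$. Formally $\lambda_x\le1/(2\sigma)$ whatever the initial state: Burgers' equation spreads out increasing parts, and a solution that has existed forever has none. Three things must be changed. First, differentiating \eqref{eq:burgers} brings in $f''(u)$, which is only continuous, and requires bounds on $\lambda_x$. We avoid this by working with the difference $\lambda(s,x')-\lambda(s,x)$ as a function of two space variables, and with the barrier $(x'-x)/(2\sigma)$. Second, the term $m(u)\lambda$ is small only in the tail, so we work to the right of a moving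 boundary. Third, this boundary lets in an error. We let it move with speed exactly $2$: going backward in time, the front recedes at least that fast, so the boundary stays in the tail, while characteristics recede more slowly, so they move away from the boundary, which acts on the interior through diffusion only.

The time span $T$ is dictated by these constraints. To compare points at distance up to $R$ we need $R/T$ small; the boundary error at distance $R/2$ is of order $e^{-cR^2/T}$, so we need $T\ll R^2$; and the error $T^{1/3}$ in \eqref{eq:speed} must be less than $R/4$. We take $T=R^{3/2}$.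

\begin{proof}
\emph{Step 1: the estimate for $x'-x\le R$.} Translating, we assume $t=0$ and $X(0)=0$. Let $T=R^{3/2}$, $B(s)=\frac R2+2s$, and
\[
\Omega=\{(s,x,x'):-T<s\le0,\ x'\ge x\ge B(s)\},\qquad\sigma=s+T\in(0,T],\qquad q=x-B(s)\ge0 .
\]
By \eqref{eq:speed}, for $s\in[-T,0]$ and $R\ge R_0$ with $R_0\ge1$ large,
\[
-C(1+T)\le X(s)\le2s+C(1+T)^{1/3}\le2s+\tfrac R4 .
\]
So in $\Omega$ we have $x'\ge x\ge X(s)+\frac R4$, and $u\le Ce^{-\delta_0R/4}$ at $(s,x)$ and $(s,x')$ by \eqref{eq:tail}. By \eqref{eq:nonlin} and \eqref{eq:grad},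
\begin{equation}\label{eq:source}
|m(u)\lambda|\le C_f|u_x|\le C\sqrt u\le E:=Ce^{-\delta_0R/8}\quad\text{at these points.}
\end{equation}
Also $x-X(s)\le q+\frac R2+C(1+T)\le q+CR^{3/2}$, so \eqref{eq:lowtail} and Lemma~\ref{lem:log} give
\begin{equation}\label{eq:lambound}
|\lambda(s,x)|\le C\sqrt{R^{3/2}+q}.
\end{equation}

Write $\lambda=\lambda(s,x)$, $\lambda'=\lambda(s,x')$, $D=\lambda'-\lambda$ and
\[
\mathcal L=\partial_s-\partial_{xx}-\partial_{x'x'}+2\lambda\,\partial_x+2\lambda'\,\partial_{x'} .
\]
By \eqref{eq:burgers}, $\mathcal LD=m(u(s,x))\lambda-m(u(s,x'))\lambda'\le2E$. By \eqref{eq:less1}, $D\le1+|\lambda|$, a bound independent of $x'$. Let $M=CR^{3/4}$ be such that $1+|\lambda(s,B(s))|\le M$, let $k=\frac R{4T}$, $K>0$, $\nu>0$, and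
\[
\Psi_1=\frac{x'-x+K}{2\sigma},\qquad\Psi_2=Me^{-kq+k^2\sigma},\qquad\Psi_3=2E\sigma,\qquad\zeta=e^{A\sigma}(1+q^2).
\]
Here $\Psi_1$ is the main barrier, made infinite at $\sigma=0$ by $K$; $\Psi_2$ absorbs the boundary values, $\Psi_3$ the source term, and $\zeta$ localizes in $q$. Using $q_s=-2$ and $q_x=1$ we compute
\begin{align*}
\mathcal L\Psi_1&=-\frac{\Psi_1}\sigma-\frac\lambda\sigma+\frac{\lambda'}\sigma=\frac{D-\Psi_1}\sigma,\\
\mathcal L\Psi_2&=\big(2k+k^2-k^2-2k\lambda\big)\Psi_2=2k(1-\lambda)\Psi_2\ge0,\\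
\mathcal L\Psi_3&=2E,\\
\mathcal L\zeta&=e^{A\sigma}\big(A(1+q^2)-4q-2+4\lambda q\big)\ge0 ,
\end{align*}
where the second inequality is \eqref{eq:less1}, and the last holds for $A=A(R)$ large because $|\lambda|q\le C_R(q+q^{3/2})$ by \eqref{eq:lambound}.

Let $\Phi=D-\Psi_1-\Psi_2-\Psi_3-\nu\zeta$ and suppose $\sup_\Omega\Phi>0$. Where $\Phi>0$ we have $\nu(1+q^2)<D\le1+C\sqrt{R^{3/2}+q}$, so $q$ is bounded and $D\le N$ for some constant $N$; then $\Psi_1<N$ gives $\sigma>K/(2N)$ and $x'-x<2TN$. So $\{\Phi>0\}$ lies in a compact subset of $\Omega$, and the supremum is attained. It is not attained on $x'=x$, where $D=0$, nor on $x=B(s)$, where $D\le M\le\Psi_2$. At the maximum point, therefore, $\Phi_x=\Phi_{x'}=0$, $\Phi_{xx}\le0$, $\Phi_{x'x'}\le0$ and $\Phi_s\ge0$, so $\mathcal L\Phi\ge0$. But $D>\Psi_1$ there, so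
\[
\mathcal L\Phi\le2E-\frac{D-\Psi_1}\sigma-2E<0 ,
\]
a contradiction. Hence $\Phi\le0$ in $\Omega$. Let $\nu,K\to0$ and take $s=0$, $x'\ge x\ge R$. Then $\sigma=T$, $q\ge\frac R2$, and $-kq+k^2T\le-\frac{R^2}{8T}+\frac{R^2}{16T}=-\frac{\sqrt R}{16}$, so
\[
\lambda(0,x')-\lambda(0,x)\le\frac{x'-x}{2R^{3/2}}+CR^{3/4}e^{-\sqrt R/16}+CR^{3/2}e^{-\delta_0R/8}.
\]
If $x'-x\le R$, the right side is at most $C_3R^{-1/2}$.

\emph{Step 2: chaining.} Let $x'\ge x\ge R\ge R_0$ and $x_i=\min(2^ix,x')$. If $x_i<x'$, then $x_i=2^ix$ and $x_{i+1}-x_i\le2^ix$, so Step~1 applies with $2^ix$ in place of $R$. Summing over $i\ge0$,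
\[
\lambda(0,x')-\lambda(0,x)\le\sum_{i\ge0}C_3(2^ix)^{-1/2}\le\frac{C_3}{1-2^{-1/2}}R^{-1/2}.\qedhere
\]
\end{proof}

\begin{remark}
The error term cannot be dropped: for a standard front, $\rho_c<\lambda_c=\rho_c(+\infty)$, so the decay rate is not nonincreasing on any half-line $[R,\infty)$. The proof leaves no room between the two uses of the speed $2$, in $\mathcal L\Psi_2\ge0$ and in $X(s)\le B(s)-\frac R4$; this is why it covers the critical case.
\end{remark}

\begin{corollary}\label{cor:mono}
Let $u$ be a transition front.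
\begin{itemize}
\item[(a)] $u_x<0$, that is, $0<\lambda<1$ everywhere. Hence $X(t)$ is the unique point where $u(t,\cdot)=\frac12$, and $X\in C^1$.
\item[(b)] The limit $\lambda_\infty=\lim_{x\to+\infty}\lambda(t,x)$ exists, does not depend on $t$, lies in $[\delta_0,1]$, and $\lambda(t,x)\ge\lambda_\infty-\omega(R)$ for all $t$, $R\ge R_0$ and $x\ge X(t)+R$.
\end{itemize}
\end{corollary}

We shall use the following consequence of \eqref{eq:grad} and \eqref{eq:g}, which controls $\lambda$ behind the front, where $u\ge\frac12$: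
\begin{equation}\label{eq:behind}
|\lambda(t,x)|\le C\sqrt{g(N)}\qquad(x\le X(t)-N,\ N\ge0).
\end{equation}

\begin{proof}
(a) If $\lambda(t,x)<-\omega(R)$ for some $x\ge X(t)+R$, then $\lambda(t,\cdot)<0$ on $[x,\infty)$ by Proposition~\ref{prop:mono}, so the positive function $u(t,\cdot)$ increases there, contradicting $u(t,+\infty)=0$. So $\lambda\ge-\omega(R)$ for $x\ge X(t)+R$, $R\ge R_0$. For $x\le X(t)+R_0$, $\lambda$ is bounded by \eqref{eq:lowtail} and \eqref{eq:grad}. Hence $\Lambda=\sup(-\lambda)$ is finite. Suppose $\Lambda>0$ and let $-\lambda(t_n,x_n)\to\Lambda$. By the bound just proved and \eqref{eq:behind}, $x_n-X(t_n)$ is bounded. Along a subsequence $u(t_n+\cdot,x_n+\cdot)\to U$ in $C^{1,2}_{loc}$, an entire solution that takes the value $\frac12$ at time $0$, so $0<U<1$. With $\lambda_U=-U_x/U$, the function $e=\Lambda+\lambda_U\ge0$ vanishes at $(0,0)$, and by \eqref{eq:burgers}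
\[
e_t-e_{xx}+2\lambda_Ue_x+m(U)e=m(U)\Lambda\ge0 .
\]
By Lemma~\ref{lem:SMP}, $e(0,\cdot)\equiv0$, so $U(0,x)=U(0,0)e^{\Lambda x}$ is unbounded, a contradiction. Thus $\lambda\ge0$. If $\lambda(t_0,x_0)=0$, then \eqref{eq:burgers} and Lemma~\ref{lem:SMP} give $\lambda(t_0,\cdot)\equiv0$, and $u(t_0,\cdot)$ would be constant. The regularity of $X$ follows from the implicit function theorem.

(b) For $x\ge X(t)+R$, Proposition~\ref{prop:mono} gives $\limsup_{x'\to\infty}\lambda(t,x')\le\lambda(t,x)+\omega(R)$. Taking $R=x-X(t)$ and the lower limit as $x\to\infty$ shows that $\lambda_\infty(t)=\lim_{x\to\infty}\lambda(t,x)$ exists, and then $\lambda(t,x)\ge\lambda_\infty(t)-\omega(R)$. Since $-\ln u(t,X(t)+y)=\ln2+\int_0^y\lambda(t,X(t)+z)\,dz$, we have $\lambda_\infty(t)=\lim_{y\to\infty}-\frac1y\ln u(t,X(t)+y)$, which lies in $[\delta_0,1]$ by \eqref{eq:tail} and \eqref{eq:lowtail}.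

It remains to see that $\lambda_\infty(t_0)=:\ell$ does not depend on $t_0$. We show that $X(t)/t\to\kappa(\ell)$ as $t\to+\infty$; the left side does not involve $t_0$, and $\kappa$ is injective. In this paragraph $C'$ may depend on $u$, $t_0$ and $\ell'$. Let $0<\ell'<\ell$. Then $u(t_0,x)\le C'e^{-\ell'x}$ on $\mathbb{R}$, so $u(t,x)\le C'e^{-\ell'(x-\kappa(\ell')(t-t_0))}$ for $t\ge t_0$ by \eqref{eq:heat}. At $x=X(t)$ this gives $X(t)\le\kappa(\ell')(t-t_0)+C'$; letting $\ell'\uparrow\ell$ we get $\limsup X(t)/t\le\kappa(\ell)$. If $\ell=1$, then $\liminf X(t)/t\ge2=\kappa(1)$ by \eqref{eq:speed}. If $\ell<1$, let $\ell<\ell'<1$ and $c'=\kappa(\ell')>2$. The function $e^{\ell'x}u(t_0,x)$ is increasing for large $x$, hence bounded below by a positive constant on $[0,\infty)$, while $e^{\ell'x}\varphi_{c'}(x)\le A_{c'}$; on $(-\infty,0]$, $u(t_0,\cdot)\ge u(t_0,0)>0$. So $u(t_0,\cdot)\ge\eta\varphi_{c'}$ for some $\eta\in(0,1)$, and Lemma~\ref{lem:C} gives $u(t,c'(t-t_0))\ge\eta\varphi_{c'}(0)=\eta/2$ for $t\ge t_0$.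 By \eqref{eq:g}, $c'(t-t_0)\le X(t)+A$ if $g(A)<\eta/2$. Letting $\ell'\downarrow\ell$ we get $\liminf X(t)/t\ge\kappa(\ell)$.
\end{proof}

\begin{lemma}[Limits of translates]\label{lem:limits}
Let $u$ be a transition front with modulus $g$ and $(t_n)$ any sequence. Along a subsequence, $u(t_n+\cdot,X(t_n)+\cdot)\to U$ in $C^{1,2}_{loc}$, where $U$ is a transition front with modulus $g$ and $U(0,0)=\frac12$. If $X_U(t)$ is the point where $U(t,\cdot)=\frac12$, then $X(t_n+t)-X(t_n)\to X_U(t)$ for every $t$, and $\lambda(t_n+\cdot,X(t_n)+\cdot)\to\lambda_U=-U_x/U$ locally uniformly.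
\end{lemma}

\begin{proof}
A limit $U$ exists, is an entire solution with $U(0,0)=\frac12$, and $0<U<1$ by \eqref{eq:strict}; the convergence of the decay rates follows. For fixed $t$ the sequence $X(t_n+t)-X(t_n)$ is bounded by \eqref{eq:speed}. If $Y(t)$ is one of its limit points, then $U(t,Y(t))=\frac12$ and \eqref{eq:g} passes to the limit with $U,Y$ in place of $u,X$. So $U$ is a transition front, $U_x<0$ by Corollary~\ref{cor:mono}, and $Y(t)=X_U(t)$ is the only limit point.
\end{proof}

\section{Propagation of flatness}\label{sec:flat}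

Now that $\lambda>0$, the sign $m\ge0$ makes $\lambda$ a subsolution of Burgers' equation on the whole line, and we can bound it from above by the shock \eqref{eq:shock}. To the left we only know $\lambda<1$, so the left state $a$ of the shock must exceed $1$; as long as the right state $\mu$ is less than $1$, we can still arrange that the speed $a+\mu$ is less than $2$.

\begin{lemma}\label{lem:flat}
Let $0<\mu<\mu'<1$ and $H\ge0$. There is $\tau$, depending only on $\mu,\mu',H,f,g$, with the following property: if $\lambda(t_0,\cdot)\le\mu$ on $[X(t_0)+H,\infty)$, then $\lambda(t,\cdot)\le\mu'$ on $\mathbb{R}$ for all $t\ge t_0+\tau$.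
\end{lemma}

\begin{proof}
Let $a=\frac{3-\mu}2>1$, so $a+\mu=\frac{3+\mu}2<2$. Since $Z_{a,\mu}(0,\cdot)$ decreases from $a$ to $\mu$, there are $\ell,\ell'>0$, depending only on $\mu,\mu'$, with $Z_{a,\mu}(0,-\ell)\ge1$ and $Z_{a,\mu}(0,\ell')\le\mu'$. Let $x_0=X(t_0)+H$ and $Z(t,x)=Z_{a,\mu}(t-t_0,x-x_0-\ell)$. At time $t_0$ we have $Z\ge1>\lambda$ on $(-\infty,x_0]$ and $Z\ge\mu\ge\lambda$ on $[x_0,\infty)$. The difference $d=\lambda-Z$ is bounded, and by \eqref{eq:burgers}
\[
d_t=d_{xx}-2\lambda d_x-2Z_xd-m(u)\lambda\le d_{xx}-2\lambda d_x-2Z_xd ,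
\]
with bounded coefficients. By Lemma~\ref{lem:MP}, $\lambda\le Z$ for $t\ge t_0$. Hence $\lambda(t,x)\le\mu'$ for $x\ge X(t_0)+H+\ell+\ell'+\frac{3+\mu}2(t-t_0)$. By \eqref{eq:behind} there is $N=N(\mu',f,g)$ with $\lambda(t,x)\le\mu'$ for $x\le X(t)-N$. The two half-lines cover $\mathbb{R}$ as soon as
\[
X(t)-X(t_0)\ge N+H+\ell+\ell'+\tfrac{3+\mu}2(t-t_0),
\]
and by \eqref{eq:speed} this holds when $\frac{1-\mu}2(t-t_0)-C(1+t-t_0)^{1/3}\ge N+H+\ell+\ell'$, so for $t-t_0\ge\tau$.
\end{proof}

The delay $\tau$ is the time that the front needs to catch up with the shock. It grows with $H$, as in Example~\ref{ex:two}, where the shock is arbitrarily far ahead in the distant past.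

\section{From the decay rate to the profile}\label{sec:ident}

We want to deduce steepness relations between $u$ and $\varphi_c$ from bounds on $\lambda$. Lemma~\ref{lem:steeper} cannot be applied to $u$ and $\varphi_c$ directly, since a bound on $\lambda$ does not control how the two profiles cross where they are not small. As in Proposition~\ref{prop:kpp}, we replace $\varphi_c$ by a datum whose crossings with $u(s,\cdot)$ are controlled for every $s$ and which evolves to $\varphi_c$: a small multiple of $\varphi_c$, which lies below $u$ outside the tail, or a truncated exponential, which lies above $u$ where it equals $1$.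

\begin{lemma}\label{lem:compare}
Let $u$ be a transition front and $c\ge2$.
\begin{itemize}
\item[(a)] If there is $R\ge0$ such that $\lambda(s,x)\ge\lambda_c$ for all $s\in\mathbb{R}$ and $x\ge X(s)+R$, then $u(t_0,\cdot)\succeq\varphi_c$ for all $t_0$.
\item[(b)] If $\lambda\le\lambda_c$ on $\mathbb{R}\times\mathbb{R}$, then $\varphi_c\succeq u(t_0,\cdot)$ for all $t_0$.
\end{itemize}
\end{lemma}

\begin{proof}
In both parts $V$ is a solution to which Lemma~\ref{lem:decr} applies, and $v(t,y)=V(t,ct+y)$ solves $v_t=v_{yy}+cv_y+f(v)$. We use twice the following observation. Suppose $v(h,\cdot)\ge v(0,\cdot)$ for all $h>0$. The solutions $V(t+h,x+ch)$ and $V(t,x)$ are then ordered at $t=0$, so $v(t+h,\cdot)\ge v(t,\cdot)$ by Lemma~\ref{lem:C}, and $v(t,\cdot)$ has a pointwise limit $V_\infty$ as $t\to\infty$; the same holds with both inequalities reversed. By the regularity estimates the convergence is locally uniform, and $v(n+\cdot,\cdot)$ converges in $C^{1,2}_{loc}$ to the time-independent function $V_\infty$. So $V_\infty$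 is a nonincreasing solution of $V_\infty''+cV_\infty'+f(V_\infty)=0$, and a translate of $\varphi_c$ if it is not constant, by Lemma~\ref{lem:fronts}(c).

(a) Let $\theta=\frac12e^{-R}$ and $V(0,\cdot)=\theta\varphi_c$. Fix $s$ and $b$, and let $w(x)=\ln V(0,x-b)-\ln u(s,x)$. For $x\le X(s)+R$ we have $V(0,x-b)<\theta\le u(s,x)$ by \eqref{eq:lowtail}, so $w<0$. For $x\ge X(s)+R$ we have $w'=\lambda(s,x)-\rho_c(x-b)>0$ by Lemma~\ref{lem:fronts}(a). So $w$ has pattern $(-,+)$, and $u(s,\cdot)-V(0,\cdot-b)$ has pattern $(+,-)$. Lemma~\ref{lem:steeper}(a) with $s=t_0-t$ gives $u(t_0,\cdot)\succeq v(t,\cdot)$ for all $t>0$. By Lemma~\ref{lem:C}, $\theta\varphi_c(x-ct)\le V(t,x)\le\varphi_c(x-ct)$, that is, $v(0,\cdot)=\theta\varphi_c\le v(t,\cdot)\le\varphi_c$. So $V_\infty$ exists, and it is not constant because $\theta\varphi_c\le V_\infty\le\varphi_c$. We conclude by Lemma~\ref{lem:order}(i).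

(b) For $c=2$ this is Proposition~\ref{prop:kpp}, so let $c>2$ and $V(0,x)=\min(1,e^{-\lambda_cx})$. With $w$ as above, $w>0$ for $x\le b$ because $u<1$, and $w'=\lambda(s,x)-\lambda_c\le0$ for $x>b$. So $u(s,\cdot)-V(0,\cdot-b)$ has pattern $(-,+)$, and Lemma~\ref{lem:steeper}(b) gives $v(t,\cdot)\succeq u(t_0,\cdot)$ for all $t>0$. By \eqref{eq:heat}, $V(t,x)\le e^{(1+\lambda_c^2)t-\lambda_cx}=e^{-\lambda_c(x-ct)}$, so $v(t,\cdot)\le v(0,\cdot)$ and $V_\infty$ exists. By Lemma~\ref{lem:fronts}(b), if $A_ce^{-\lambda_ca}\le1$ then $\varphi_c(\cdot+a)\le V(0,\cdot)$, so $v(t,\cdot)\ge\varphi_c(\cdot+a)$ by Lemma~\ref{lem:C}. Thus $\varphi_c(\cdot+a)\le V_\infty\le\min(1,e^{-\lambda_cy})$, $V_\infty$ is not constant, and we conclude by Lemma~\ref{lem:order}(i).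
\end{proof}

In the applications the lower bound on $\lambda$ holds only up to an error that vanishes far in the tail. The following form takes this into account.

\begin{proposition}\label{prop:ident}
Let $U$ be a transition front, $\mu\in(0,1]$ and $c=\kappa(\mu)$.
\begin{itemize}
\item[(a)] If for each $\varepsilon>0$ there is $R_\varepsilon$ with $\lambda_U(t,x)\ge\mu-\varepsilon$ for all $t$ and $x>X_U(t)+R_\varepsilon$, then $U(t,\cdot)\succeq\varphi_c$ for all $t$.
\item[(b)] If $\varphi_c\succeq U(t,\cdot)\succeq\varphi_c$ for all $t$, then $U(t,x)=\varphi_c(x-ct-a)$ for some $a$.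
\item[(c)] If the assumption of {\rm(a)} holds and $\lambda_U\le\mu$ everywhere, then $U(t,x)=\varphi_c(x-ct-a)$ for some $a$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) For $c'>c$ we have $\lambda_{c'}<\mu$, so Lemma~\ref{lem:compare}(a) applies with $R=1+|R_\varepsilon|$, $\varepsilon=\mu-\lambda_{c'}$, and $U(t,\cdot)\succeq\varphi_{c'}$. Let $c'\downarrow c$ and use Lemmas~\ref{lem:fronts}(d) and \ref{lem:order}(i).

(b) Since $U(t,X_U(t))=\frac12=\varphi_c(0)$, Lemma~\ref{lem:order}(ii) gives $U(t,x)=\varphi_c(x-X_U(t))$, with $X_U\in C^1$. Then \eqref{eq:rd} reads $-X_U'\varphi_c'=\varphi_c''+f(\varphi_c)=-c\varphi_c'$, so $X_U'\equiv c$.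

(c) Combine (a), Lemma~\ref{lem:compare}(b) and (b).
\end{proof}

\section{Convergence as $t\to\pm\infty$}\label{sec:main}

Let $u$ be a transition front, with $X(t)$ the point where $u(t,\cdot)=\frac12$. Put
\[
\mu_-=\sup_{\mathbb{R}\times\mathbb{R}}\lambda,\qquad c_-=\kappa(\mu_-),\qquad c_+=\kappa(\lambda_\infty).
\]
By Corollary~\ref{cor:mono}, $0<\delta_0\le\lambda_\infty\le\mu_-\le1$, and since $\kappa$ is decreasing,
\begin{equation}\label{eq:order}
2\le c_-\le c_+<\infty .
\end{equation}

\begin{lemma}[The future]\label{lem:future}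
If $t_n\to+\infty$, every limit $U$ as in Lemma~\ref{lem:limits} is $\varphi_{c_+}(x-c_+t)$.
\end{lemma}

\begin{proof}
Let $R\ge R_0$ and $x>X_U(t)+R$. For large $n$, $X(t_n)+x\ge X(t_n+t)+R$, so Corollary~\ref{cor:mono}(b) gives $\lambda_U(t,x)\ge\lambda_\infty-\omega(R)$ in the limit. Next, $\lambda_U\le\lambda_\infty$. If $\lambda_\infty=1$ this is \eqref{eq:less1}. Otherwise let $\varepsilon>0$ with $\lambda_\infty+2\varepsilon<1$. There is $H\ge0$ with $\lambda(0,\cdot)\le\lambda_\infty+\varepsilon$ on $[X(0)+H,\infty)$, so by Lemma~\ref{lem:flat} $\lambda(t,\cdot)\le\lambda_\infty+2\varepsilon$ on $\mathbb{R}$ for all large $t$. Hence $\lambda_U\le\lambda_\infty+2\varepsilon$, and $\varepsilon$ is arbitrary. Proposition~\ref{prop:ident}(c) gives $U=\varphi_{c_+}(x-c_+t-a)$, and $a=0$ because $U(0,0)=\frac12$.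
\end{proof}

For the past, the upper bound $\lambda\le\mu_-$ is free and the lower bound has to be proved. If $c_-<c_+$ it cannot hold on the whole tail, where $\lambda\to\lambda_\infty<\mu_-$; it holds on windows of arbitrary fixed length, which is enough in the limit.

\begin{lemma}\label{lem:window}
For $\varepsilon\in(0,\mu_-)$ let $R_\varepsilon\ge R_0$ satisfy $\omega(R_\varepsilon)\le\varepsilon/4$. For every $H\ge R_\varepsilon$ there is $t_H$ such that $\lambda(t,x)\ge\mu_--\varepsilon$ whenever $t\le t_H$ and $X(t)+R_\varepsilon\le x\le X(t)+H$.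
\end{lemma}

\begin{proof}
Otherwise there are $s_n\to-\infty$ and $x_n\in[X(s_n)+R_\varepsilon,X(s_n)+H]$ with $\lambda(s_n,x_n)<\mu_--\varepsilon$. By Proposition~\ref{prop:mono}, $\lambda(s_n,\cdot)\le\mu_--\frac34\varepsilon$ on $[x_n,\infty)$, which contains $[X(s_n)+H,\infty)$. Since $0<\mu_--\frac34\varepsilon<\mu_--\frac12\varepsilon<1$, Lemma~\ref{lem:flat} gives $\lambda\le\mu_--\frac12\varepsilon$ on $[s_n+\tau,\infty)\times\mathbb{R}$, with $\tau$ independent of $n$. Letting $n\to\infty$, we get $\lambda\le\mu_--\frac12\varepsilon$ everywhere, contradicting the definition of $\mu_-$.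
\end{proof}

\begin{lemma}[The past]\label{lem:past}
If $t_n\to-\infty$, every limit $U$ as in Lemma~\ref{lem:limits} is $\varphi_{c_-}(x-c_-t)$.
\end{lemma}

\begin{proof}
We have $\lambda_U\le\mu_-$. Let $\varepsilon\in(0,\mu_-)$ and $x>X_U(t)+R_\varepsilon$, and choose $H>x-X_U(t)$. For large $n$, $t_n+t\le t_H$ and $X(t_n)+x-X(t_n+t)\in[R_\varepsilon,H]$, so $\lambda_U(t,x)\ge\mu_--\varepsilon$ by Lemma~\ref{lem:window}. Proposition~\ref{prop:ident}(c) and $U(0,0)=\frac12$ conclude.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:fine}(a)]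
The first two claims of Theorem~\ref{thm:fine}(a) are in Corollary~\ref{cor:mono}(a). The limits in Lemmas~\ref{lem:future} and \ref{lem:past} do not depend on the sequence, so $u(t+\cdot,X(t)+\cdot)\to U_\pm=\varphi_{c_\pm}(x-c_\pm t)$ in $C^{1,2}_{loc}$ as $t\to\pm\infty$. In particular
\[
X'(t)=-\frac{u_t}{u_x}(t,X(t))\to-\frac{\partial_tU_\pm}{\partial_xU_\pm}(0,0)=c_\pm ,
\]
hence $X(t)/t\to c_\pm$, and the inequalities are \eqref{eq:order}.

To pass from $C^2_{loc}$ to $C^2(\mathbb{R})$ we need uniform smallness far from the front. As $y\to-\infty$ (resp.\ $+\infty$), $u(t,X(t)+y)\to1$ (resp.\ $0$) uniformly in $t$, so $u_x(t,X(t)+y)\to0$ uniformly by \eqref{eq:grad}. Taylor's formula for $u_x$ gives, for every $h>0$,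
\[
|u_{xx}(t,x)|\le\frac2h\sup_{[x,x+h]}|u_x(t,\cdot)|+\frac h2\sup|u_{xxx}| ,
\]
so $u_{xx}(t,X(t)+y)\to0$ uniformly as well. The same holds for the transition fronts $U_\pm$. Therefore $u(t,X(t)+\cdot)-\varphi_{c_\pm}$ and its first two derivatives are small outside a large interval, uniformly in $t$, and tend to $0$ on that interval as $t\to\pm\infty$. Finally, if $\tilde X$ is any function as in Definition~\ref{def:front}, then $\xi=X-\tilde X$ is bounded, $\tilde X(t)/t\to c_\pm$, and \eqref{eq:conv} holds for $\tilde X$ and $\xi$.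
\end{proof}

In particular, if $\liminf_{t\to-\infty}X(t)/t=c^*$, then $c_-=c^*$ and $u(t,X(t)+\xi(t)+\cdot)\to\varphi_{c^*}$ in $C^2(\mathbb{R})$ as $t\to-\infty$.

\section{Decay rates, rigidity and fronts with two speeds}\label{sec:fine}

\begin{proof}[Proof of Theorem~\ref{thm:fine}(b)--(e)]
(b) By the definition of $c_\pm$ in Section~\ref{sec:main}, $\lambda_\infty=\lambda_{c_+}$ and $\sup\lambda=\mu_-=\lambda_{c_-}$. For $\varepsilon\in(0,\mu_-)$, Lemma~\ref{lem:window} with $H=R_\varepsilon$ gives $\mu_--\varepsilon\le\sup_x\lambda(t,x)\le\mu_-$ for $t\le t_H$.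

(c) By Corollary~\ref{cor:mono}(b), $u$ satisfies the assumption of Proposition~\ref{prop:ident}(a) with $\mu=\lambda_\infty$, so $u(t,\cdot)\succeq\varphi_{c_+}$. Since $\lambda\le\mu_-=\lambda_{c_-}$, Lemma~\ref{lem:compare}(b) gives $\varphi_{c_-}\succeq u(t,\cdot)$.

(d) If $c_-=c_+=c$, apply (c) and Proposition~\ref{prop:ident}(b). Conversely, $\varphi_c(x-ct-a)$ has $X(t)=ct+a$. If $c_+=2$, then $c_-=2$ by \eqref{eq:order}.

(e) If $c_-=c_+$, take $\varphi_{c_-}(x-c_-t)$. Let $2\le c_-<c_+$ and $\phi_\pm(t,x)=\varphi_{c_\pm}(x-c_\pm t)$. The maximum of the two solutions $\phi_\pm$ is a lower barrier by comparison, and their sum is an upper barrier by subadditivity of $f$; we start from the lower one at earlier and earlier times. Let $u_n$ be the solution for $t\ge-n$ with the Lipschitz datum $\max(\phi_-,\phi_+)(-n,\cdot)$. By Lemma~\ref{lem:C}, $u_n\ge\max(\phi_-,\phi_+)$. Let $w=u_n-\phi_--\phi_+$, which is negative at $t=-n$. Where $w>0$ we have $\phi_-+\phi_+<u_n\le1$, so by \eqref{eq:concave}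
\[
w_t-w_{xx}=f(u_n)-f(\phi_-)-f(\phi_+)\le f(u_n)-f(\phi_-+\phi_+)\le\max|f'|\,w .
\]
By Lemma~\ref{lem:MP}, $u_n\le\phi_-+\phi_+$. Also $u_{n+1}(-n,\cdot)\ge\max(\phi_-,\phi_+)(-n,\cdot)=u_n(-n,\cdot)$, so $u_{n+1}\ge u_n$ for $t\ge-n$. The increasing limit $u$ is an entire solution, by the regularity estimates, with
\[
\max(\phi_-,\phi_+)\le u\le\min(1,\phi_-+\phi_+).
\]
It takes values in $(0,1)$ for large $x$, so $0<u<1$ by \eqref{eq:strict}. Let $X(t)=\max(c_-t,c_+t)$, which equals $c_-t$ for $t\le0$ and $c_+t$ for $t\ge0$, and $y=x-X(t)$. Then $u\ge\min(\varphi_{c_-}(y),\varphi_{c_+}(y))$, and $u\le\varphi_{c_-}(y)+\varphi_{c_+}(y)$ because $x-c_\pm t\ge y$ and the profiles are decreasing. These bounds do not depend on $t$, and they tend to $1$ as $y\to-\infty$ and to $0$ as $y\to+\infty$ respectively. So $u$ is a transition front, with $X(t)/t=c_\pm$ for $\pm t>0$.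
\end{proof}

\begin{thebibliography}{9}

\bibitem{TF}
\emph{Transition fronts for the Fisher-KPP equation},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2016-368-12/\allowbreak S0002-9947-2016-06609-X/\allowbreak S0002-9947-2016-06609-X.pdf}

\end{thebibliography}
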